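# The subalgebras generated by $e_1,\dots,e_m$ in the cohomology of the Lagrangian Grassmannian

## 1. The powers of $e_1$

Fix $n\ge 1$. The Lagrangian Grassmannian $\mathrm{LG}(n,\mathbb C^{2n})$ is the space of $n$-dimensional isotropic subspaces of $\mathbb C^{2n}$ with a symplectic form. For this talk all we need is its cohomology ring, in the presentation

$$R^n:=R^n_{LG}\cong\mathbb Q[e_1,\dots,e_n]\Big/\Big(e_i^2+2\sum_{k=1}^{n-i}(-1)^ke_{i+k}e_{i-k}\;:\;i=1,\dots,n\Big),\tag{1}$$

where $\deg e_i=i$, $e_0=1$, and $e_i=0$ for $i\notin[0,n]$. We are given its Hilbert series: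

$$\operatorname{Hilb}(R^n,q)=(1+q)(1+q^2)\cdots(1+q^n).\tag{2}$$

The top degree is $N_n:=\binom{n+1}{2}$, and $R^n_{N_n}$ is one-dimensional. We also put $R^0=\mathbb Q$.

For $0\le m\le n$ let $R^{n,m}_{LG}\subseteq R^n$ be the subalgebra generated by $e_1,\dots,e_m$, so that $R_{LG}^{n,0}=\mathbb Q$. In plain words the question is: *how much bigger does the subalgebra get, degree by degree, when the generator $e_m$ is added?* For small $n$ we can answer by hand.

* $n=1$: $e_1^2=0$, so $R^1$ has basis $1,e_1$, and adding $e_1$ contributes $q$.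
* $n=2$: $e_1^2=2e_2$ and $e_2^2=0$. So $e_1^3=2e_1e_2\neq0$, and $e_1$ alone generates everything. Adding $e_1$ contributes $q+q^2+q^3$, and adding $e_2$ contributes $0$.
* $n=3$: $e_1^2=2e_2$, $e_2^2=2e_1e_3$, $e_3^2=0$. Then $e_1^3=2e_1e_2$, $e_1^4=8e_1e_3$, $e_1^5=16e_2e_3$, $e_1^6=16e_1e_2e_3\ne0$. By (2), $R^3$ has dimensions $1,1,1,2,1,1,1$. So $e_1$ contributes $q+\dots+q^6$, $e_2$ contributes $0$, and $e_3$ contributes $q^3$.

The case $m=1$ asks which powers of $e_1$ vanish. It is easy for every $n$, and its proof introduces the main tool.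

**Symmetric polynomials.** Let $\Lambda_n=\mathbb Q[x_1,\dots,x_n]^{S_n}=\mathbb Q[e_1,\dots,e_n]$, with $e_i$ the elementary symmetric polynomials, and let $p_k=\sum_ix_i^k$. In $\prod_l(1+x_lz)\prod_l(1-x_lz)=\prod_l(1-x_l^2z^2)$, the coefficient of $z^{2i}$ on the left is $\sum_{a+b=2i}(-1)^be_ae_b=(-1)^i\big(e_i^2+2\sum_{k\ge1}(-1)^ke_{i+k}e_{i-k}\big)$. On the right it is $(-1)^ie_i(x_1^2,\dots,x_n^2)$. Hence

$$R^n=\Lambda_n/\mathcal I_n,\qquad \mathcal I_n=\big(e_i(x_1^2,\dots,x_n^2):1\le i\le n\big).$$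

Newton's identities in the variables $x_i^2$ show that $\mathcal I_n$ is also generated by all $p_{2j}=p_j(x^2)$, $j\ge1$. So

$$p_{2j}=0\ \text{ in }R^n\quad(j\ge1).\tag{3}$$

Newton's identities in the $x_i$ show that, for $m\le n$, $e_1,\dots,e_m$ generate the same subalgebra as $p_1,\dots,p_m$. By (3) the even $p_k$ can be dropped:

$$R_{LG}^{n,m}\text{ is generated by the }p_k\text{ with }k\le m,\ k\text{ odd}.\tag{4}$$

In particular **for even $m$ nothing is added**: $R_{LG}^{n,m}=R_{LG}^{n,m-1}$.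

**A functional on $R^n$.** Let $\Delta(x)=\prod_{i<j}(x_i-x_j)$, and let $\Delta(x^2)$ be the same in the $x_i^2$. For $f\in\Lambda_n$ put

$$\int f:=\text{coefficient of }\prod_ix_i^{2n-1}\text{ in }f\,\Delta(x)\Delta(x^2).$$

For $\alpha\in\mathbb Z_{\ge0}^n$ let $A_\alpha(x)=\det(x_i^{\alpha_j})=\sum_w\operatorname{sgn}(w)\prod_ix_i^{\alpha_{w(i)}}$. It is zero if $\alpha$ has a repeated entry, and $\Delta=A_\delta$ with $\delta=(n-1,\dots,1,0)$. Multiplying by a symmetric polynomial can be done inside the alternating sum. With $\varepsilon_i$ the unit vectors,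
$$p_1A_\alpha=\sum_iA_{\alpha+\varepsilon_i},\qquad e_jA_\alpha=\sum_{|I|=j}A_{\alpha+\sum_{i\in I}\varepsilon_i}.$$

**Lemma 1.** The functional $\int$ vanishes on $\mathcal I_n$, hence is defined on $R^n$. It vanishes on every homogeneous $f$ of degree $\ne N_n$. Moreover $\int p_1^{N_n}\neq0$.

*Proof.* *Vanishing on $\mathcal I_n$.* In the variables $y_i=x_i^2$ we have $e_j(y)\Delta(y)=\sum_{|I|=j}A_{\delta+\varepsilon_I}(y)$, where $\varepsilon_I=\sum_{i\in I}\varepsilon_i$. If $I$ is not $\{1,\dots,j\}$, there is $i\notin I$ with $i+1\in I$, and then $\delta+\varepsilon_I$ has two equal entries. So only one term survives, with exponents $n,\dots,n-j+1,n-j-1,\dots,0$. Since $j\ge1$, every monomial contains some $y_i^n=x_i^{2n}$. So no polynomial multiple of $e_j(x^2)\Delta(x^2)$ contains the monomial $\prod x_i^{2n-1}$.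

*Degree.* We need $\deg f=n(2n-1)-3\binom n2=\frac{n(n+1)}2=N_n$.

*Nonvanishing.* Start with $A_\delta$ and multiply $N_n$ times by $p_1$. If $\alpha$ is strictly decreasing, then $\alpha+\varepsilon_i$ is strictly decreasing or has a repeated entry. Hence $p_1^{N_n}A_\delta=\sum_\beta g_\beta A_\beta$ over strictly decreasing $\beta$, where $g_\beta$ is the number of ways to go from $\delta$ to $\beta$ by adding $1$ to one entry at a time and staying strictly decreasing. Now multiply by $\Delta(x^2)=\sum_u\operatorname{sgn}(u)\prod_ix_i^{2(n-u(i))}$. To reach $\prod x_i^{2n-1}$ we need the monomial $\prod_ix_i^{2u(i)-1}$ in $A_\beta$, which forces $\beta=\rho:=(2n-1,2n-3,\dots,1)$. In $A_\rho$ the $w$-term has exponents $2n+1-2w(i)$. Equality with $2u(i)-1$ means $w(i)=n+1-u(i)$, so each $u$ has exactly one partner $w$, and $\operatorname{sgn}(w)\operatorname{sgn}(u)=(-1)^{\binom n2}$ always. Hence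
$$\int p_1^{N_n}=(-1)^{\binom n2}\,n!\,g_\rho .$$
Finally $g_\rho\ge1$: raise the first entry from $n-1$ to $2n-1$, then the second from $n-2$ to $2n-3$, and so on. $\square$

**Proposition 2 (the case $m=1$).** $R^{n,1}_{LG}$ has basis $1,e_1,e_1^2,\dots,e_1^{N_n}$. So adding $e_1$ contributes $q+q^2+\dots+q^{N_n}$.

*Proof.* Here $e_1=p_1$. By Lemma 1, $p_1^{N_n}\ne0$ in $R^n$, so no lower power vanishes. Higher powers vanish because $R^n$ has top degree $N_n$. $\square$

For later comparison, group $q+\dots+q^{N_n}$ into blocks of lengths $1,2,\dots,n$: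
$$q+\dots+q^{N_n}=q\sum_{j=0}^{n-1}q^{\binom{j+1}2}(1+q+\dots+q^{j}).$$

## 2. All $m$ at once: signs and ranks

Write $[r]_q!=\prod_{i=1}^r(1+q+\dots+q^{i-1})$ and $\begin{bmatrix}a\\b\end{bmatrix}_q=\frac{[a]_q!}{[b]_q![a-b]_q!}$, which is $0$ if $b>a$. For graded $U\subseteq V$, $\operatorname{Hilb}(V/U,q)=\operatorname{Hilb}(V,q)-\operatorname{Hilb}(U,q)$. The block sum above contains $1+\dots+q^j=\begin{bmatrix}1+j\\j\end{bmatrix}_q$. The general statement replaces $1$ by $m$.

**Theorem 3.** For all $n\ge1$ and $1\le m\le n$,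
$$\operatorname{Hilb}\left(R_{LG}^{n,m}/R_{LG}^{n,m-1},q\right)=\begin{cases} q^{m}\displaystyle\sum_{j=0}^{n-m} q^{\binom{j+1}{2}}\begin{bmatrix} m+j\\ j\end{bmatrix}_q, & m \text{ odd},\\[2mm] 0, & m \text{ even}.\end{cases}$$

This is Conjecture 2.3 of "Filtering Grassmannian Cohomology Via K-Schur Functions" (http://www.math.umn.edu/~reiner/REU/REU2020notes/q_Binomials_and_the_Grassmannian.pdf); these notes prove it. The even case is done, and so is $m=1$. For a first test with two generators, take $n=5$. The formula gives total contributions at $q=1$ of $15$ for $m=1$, $1+4+10=15$ for $m=3$, and $1$ for $m=5$. With the $1$ for $\mathbb Q$ this is $32=2^5$, as it must be.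

What changes when $m\ge3$? For $m=1$ each graded piece was spanned by one monomial, so the upper bound was free, and the lower bound was the nonvanishing of one number, which came from a positive count. The first thing to try is to repeat this: compute the numbers $\int p_1^ap_3^b\cdots$ and read off ranks. Already for $n=m=3$ positivity is gone. Put $T=e_1e_2e_3$. We have $p_3=e_1^3-3e_1e_2+3e_3=3e_3-e_1e_2$. Also $e_1^2e_2^2=2e_2\cdot2e_1e_3=4T$. So
$$p_1^6=16T,\qquad p_1^3p_3=2e_1e_2(3e_3-e_1e_2)=6T-8T=-2T,\qquad p_3^2=-6T+4T=-2T .$$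
The pairing matrix of $p_1^3,p_3$ is $\begin{pmatrix}16&-2\\-2&-2\end{pmatrix}$ times $\int T$. It has determinant $-36$ times $(\int T)^2$: nondegenerate, but indefinite. In general we would need the exact rank of matrices with entries of both signs, and both bounds need proof.

The plan below separates the two bounds. An *upper* bound comes from a spanning set of a dual space. The *lower* bound comes for free from letting $n\to\infty$, where the subalgebra has no relations.

## 3. One step in $n$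

For odd $m\ge1$ and any $n\ge0$ let $R^{n,m}\subseteq R^n$ be the subalgebra generated by $p_1,p_3,\dots,p_m$. By (4) it equals $R_{LG}^{n,m}$ when $m\le n$. Also set $R^{n,-1}:=\mathbb Q$. Setting $x_n=0$ maps $R^{n,m}$ onto $R^{n-1,m}$, so it is natural to fix $m$ and compare $n$ with $n-1$.

**Theorem 4.** For $m$ odd and $n\ge1$,
$$\operatorname{Hilb}(R^{n,m},q)-\operatorname{Hilb}(R^{n-1,m},q)=\beta_n(q):=\sum_{m'\le m,\ m'\text{ odd}}q^{\,n+\binom{n-m'}2}\begin{bmatrix}n\\m'\end{bmatrix}_q .$$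

For example, for $n=m=3$ we get $\beta_3=q^{3+1}(1+q+q^2)+q^3$, which is $\operatorname{Hilb}(R^3)-\operatorname{Hilb}(R^2)=q^3(1+q)(1+q^2)$, as it should be.

**Theorem 4 implies Theorem 3.** Let $m\le n$ be odd. Then $R^{n,m-1}_{LG}=R^{n,m-2}$ (for $m=1$ both are $\mathbb Q$). Summing Theorem 4 over $1,\dots,n$ from $R^{0,m}=\mathbb Q$ gives $\operatorname{Hilb}(R^{n,m})=1+\sum_{k=1}^n\beta_k$. Subtract the same sum for $m-2$ (for $m=1$, subtract $1$). Only $m'=m$ survives, and with $k=m+j$ the result is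
$$\sum_{k=m}^nq^{k+\binom{k-m}2}\begin{bmatrix}k\\m\end{bmatrix}_q=q^m\sum_{j=0}^{n-m}q^{\,j+\binom j2}\begin{bmatrix}m+j\\j\end{bmatrix}_q=q^m\sum_{j=0}^{n-m}q^{\binom{j+1}2}\begin{bmatrix}m+j\\j\end{bmatrix}_q.\qquad\square$$

The left side of Theorem 4 is the Hilbert series of the kernel $R^{n,m}\cap e_nR^n$ of $R^{n,m}\to R^{n-1,m}$. A direct attack would list a basis of this intersection, but multiples of $e_n$ that happen to be polynomials in $p_1,\dots,p_m$ are hard to see. For $n=3$, $m=1$, the ideal $e_3R^3$ has Hilbert series $q^3(1+q)(1+q^2)$, while the intersection is spanned by $e_1^4,e_1^5,e_1^6$; the generator $e_3$ itself is not in it. Passing to duals replaces an intersection by a quotient, and quotients can be bounded by spanning sets.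

**From now on $m\ge1$ is odd and fixed.**

## 4. Duality and integration by parts

**A recollection.** Let $A=\bigoplus_{d\ge0}A_d$ be a finite-dimensional graded algebra with $A_0=\mathbb Q$ and $A_+=\bigoplus_{d>0}A_d$. Its **socle** is $\{y:A_+y=0\}$, and $A$ is **Gorenstein** if the socle is one-dimensional. For instance $\mathbb Q[x,y]/(x^2,y^2)$ is Gorenstein with socle spanned by $xy$, while $\mathbb Q[x,y]/(x^2,xy,y^2)$ has the two-dimensional socle $\langle x,y\rangle$. A standard theorem (e.g. Bruns–Herzog, *Cohen–Macaulay Rings*, Ch. 3) says: if a polynomial ring in $n$ variables of positive degree modulo $n$ homogeneous elements of positive degree is finite-dimensional, it is a graded complete intersection, hence Gorenstein. By (1) and (2) this applies to $R^n$.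

**Lemma 5.** The pairing $(y,y')\mapsto\int yy'$ on $R^n$ is perfect; it pairs $R^n_d$ perfectly with $R^n_{N_n-d}$.

*Proof.* The top piece $R^n_{N_n}$ is killed by $R^n_+$, so it lies in the one-dimensional socle and equals it. By Lemma 1, $\int$ is nonzero on it and vanishes in other degrees. Let $0\ne y\in R^n_d$. Among the nonzero homogeneous multiples $yy'$ choose one of largest degree. It is killed by $R^n_+$, so it is a nonzero element of $R^n_{N_n}$, and $\int yy'\neq0$ with $\deg y'=N_n-d$. So $R^n_d\to(R^n_{N_n-d})^*$ is injective for each $d$; exchanging $d$ and $N_n-d$ gives equal dimensions. $\square$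

For $n=0$ let $\int$ be the identity of $\mathbb Q$.

**Derivations.** For $s\ge0$ let $\delta_s=\sum_ix_i^{2s+1}\partial_{x_i}$. It preserves $\Lambda_n$, raises degrees by $2s$, and
$$\delta_sp_k=k\,p_{k+2s}.\tag{5}$$
So $\delta_s$ maps the generators $p_{2j}$ of $\mathcal I_n$ into $\mathcal I_n$ and induces a derivation of $R^n$. We now compute its adjoint. Put
$$c_s=\sum_{a+b=2s;\ a,b>0\text{ odd}}p_ap_b,\qquad c_0=0,$$
and let $[s=0]$ be $1$ if $s=0$ and $0$ otherwise.

**Lemma 6.** For $y\in R^n$ and $s\ge0$: $\displaystyle\int\delta_sy=\int\Big(N_n[s=0]-\tfrac12c_s\Big)y.$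

*Proof.* Put $\omega=\Delta(x)\Delta(x^2)\prod_ix_i^{-2n}$. Then $\int f$ is the coefficient of $\prod x_i^{-1}$ in $f\omega$; call it $\operatorname{Res}(f\omega)$. A derivative $\partial_i$ of a Laurent polynomial contains no monomial with $x_i^{-1}$, so for $y\in\Lambda_n$
$$0=\sum_i\operatorname{Res}\,\partial_i\big(x_i^{2s+1}y\,\omega\big)=\int\delta_sy+\int\kappa_sy,\qquad\kappa_s=(2s+1)p_{2s}+\frac{\delta_s\omega}{\omega}.$$
We compute the logarithmic derivative factor by factor, with $p_0=n$: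
$$\frac{\delta_s\Delta(x)}{\Delta(x)}=\sum_{i<j}\frac{x_i^{2s+1}-x_j^{2s+1}}{x_i-x_j}=\sum_{i<j}\sum_{a+b=2s}x_i^ax_j^b=\tfrac12\Big(\sum_{a+b=2s}p_ap_b-(2s+1)p_{2s}\Big),$$
$$\frac{\delta_s\Delta(x^2)}{\Delta(x^2)}=\sum_{i<j}\frac{2x_i^{2s+2}-2x_j^{2s+2}}{x_i^2-x_j^2}=2\sum_{i<j}\sum_{a+b=s}x_i^{2a}x_j^{2b}=\sum_{a+b=s}p_{2a}p_{2b}-(s+1)p_{2s},$$
and $\prod x_i^{-2n}$ contributes $-2np_{2s}$. If $s\ge1$, then in $R^n$ every term containing some $p_{2j}$ with $j\ge1$ vanishes. That leaves only the products $p_ap_b$ with $a,b$ odd, so $\kappa_s=\frac12c_s$. If $s=0$, then $\kappa_0=n+\frac12(n^2-n)+(n^2-n)-2n^2=-\frac{n^2+n}2=-N_n$. $\square$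

For $s=0$ the lemma says $\deg(y)\int y=N_n\int y$, which we knew. The cases $s\ge1$ are the new information.

## 5. The dual space as a space of polynomials

*Purpose of this section: to encode all pairings of $y$ against $R^{n,m}$ in one polynomial.* Put
$$E=\exp\Big(\sum_{k\le m,\ k\text{ odd}}t_kp_k\Big)\in R^n[t_1,t_3,\dots,t_m],\qquad \deg t_k=k.$$
This is a polynomial since the $p_k$ are nilpotent in $R^n$. For $y\in R^n$ set
$$f_y^{(n)}(t)=\int yE,\qquad V_n=\{f^{(n)}_y:y\in R^n\}\subset\mathbb Q[t_1,t_3,\dots,t_m].$$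

*Example.* Let $n=2$, $m=1$, and $\kappa=\int e_1e_2\ne0$. Using $p_1^2=2e_2$ and $p_1^3=2e_1e_2$, the polynomials attached to $e_1e_2,\ e_2,\ e_1,\ 1$ are $\kappa,\ \kappa t_1,\ \kappa t_1^2,\ \frac\kappa3t_1^3$. So $V_2=\langle1,t_1,t_1^2,t_1^3\rangle$. Similarly $V_1=\langle1,t_1\rangle$, spanned up to scalars by the polynomials of $e_1e_2$ and $e_2$, the multiples of $e_2$.

**Lemma 7.** (a) $f_y^{(n)}=0$ if and only if $y\perp R^{n,m}$. If $y$ is homogeneous of degree $N_n-d$, then $f_y^{(n)}$ is homogeneous of degree $d$ (or zero). Moreover $\dim(V_n)_d=\dim R^{n,m}_d$.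

(b) For $n\ge1$ there is $c\ne0$ with $f^{(n)}_{e_ny}=c\,f^{(n-1)}_{\bar y}$ for all $y\in R^n$, where $\bar y$ is the image of $y$ in $R^n/(e_n)=R^{n-1}$. Hence $V_{n-1}=\{f^{(n)}_{e_ny}:y\in R^n\}\subseteq V_n$.

*Proof.* (a) The coefficients of $f_y$ are, up to nonzero factors, the numbers $\int y\,p_1^{a_1}p_3^{a_3}\cdots p_m^{a_m}$, and these monomials span $R^{n,m}$. Such a number is zero unless the monomial has degree $d$, the same as the degree of $t_1^{a_1}\cdots t_m^{a_m}$. So $(V_n)_d\cong R^n_{N_n-d}/(R^{n,m}_d)^\perp$, which has dimension $\dim R^{n,m}_d$ by Lemma 5.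

(b) Setting $x_n=0$ maps $\Lambda_n$ onto $\Lambda_{n-1}$ with kernel $(e_n)$, sends $\mathcal I_n$ onto $\mathcal I_{n-1}$, and sends $p_k$ to $p_k$. So $R^n/(e_n)=R^{n-1}$. The functional $y\mapsto\int_ne_ny$ vanishes on $e_nR^n$, because $e_n^2=0$ is the relation (1) for $i=n$. So it is a functional on $R^{n-1}$, supported in degree $N_n-n=N_{n-1}$, which is the one-dimensional top degree. It is nonzero by Lemma 5, since $e_n\ne0$ in $R^n$ (as $\dim R^{n-1}=2^{n-1}<2^n$). Hence it is $c\int_{n-1}$ with $c\neq0$. Apply this to $yE$. $\square$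

A **strict partition** $\lambda$ has distinct positive parts and is also viewed as a set; $\ell(\lambda)$ is the number of parts, $|\lambda|$ the sum, and $e_\lambda=\prod_ie_{\lambda_i}$. The heart of the proof is the following.

**Proposition 8.** For $n\ge1$,
$$V_n=V_{n-1}+\operatorname{span}\{f^{(n)}_{e_\lambda}:\lambda\text{ strict},\ \lambda_1\le n-1,\ \ell(\lambda)\le m\}.$$

Without the condition $\ell(\lambda)\le m$ this would be routine: modulo $e_n$, the relations (1) rewrite every monomial as a combination of $e_\lambda$ with $\lambda$ strict. What must be shown is that *products of more than $m$ of the $e_i$ give nothing new*. Until the end of Section 8 we fix $n\ge1$ and write $N=N_n$, $f_y=f_y^{(n)}$.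

## 6. A differential equation for products of the $e_i$

*Purpose: to turn Lemma 6 into equations among the $f_{e_{\alpha_1}\cdots e_{\alpha_r}}$.* Let $e(z)=\sum_{i=0}^ne_iz^i$, $\theta=z\partial_z$ and $B(z)=\sum_{k\text{ odd}}p_kz^k\in R^n[z]$, a polynomial because $p_k=0$ for $k>N$. From $\log e(z)=\sum_k(-1)^{k-1}p_kz^k/k$ and (3),
$$\theta e(z)=B(z)e(z)\quad\text{in }R^n[z].\tag{6}$$
For $r$ variables $z_1,\dots,z_r$, with $\theta_a=z_a\partial_{z_a}$, put
$$G=\prod_{a=1}^re(z_a),\qquad J=\int E\,G=\sum_{\alpha\in[0,n]^r}f_{e_{\alpha_1}\cdots e_{\alpha_r}}z^\alpha\in V_n[z_1,\dots,z_r].$$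
By (6), $B(z_a)G=\theta_aG$. Let also
$$Q(z,w)=\sum_{j\text{ odd}}p_j\sum_{k\text{ odd},\,k\le j}w^kz^{j-k}\in R^n[z,w],\qquad K_{ab}=\int E\,Q(z_a,z_b)\,G\in V_n[z_1,\dots,z_r]\quad(a\ne b).$$
Summing the inner geometric series gives $\sum_kw^kz^{j-k}=w\frac{z^{j+1}-w^{j+1}}{z^2-w^2}$, so
$$(z^2-w^2)Q(z,w)=w\big(zB(z)-wB(w)\big),\qquad Q(z,z)=\sum_jp_j\tfrac{j+1}2z^j=\tfrac12(\theta B+B)(z).\tag{7}$$
Multiplying the first identity by $G$ and using $B(z_a)G=\theta_aG$, $B(z_b)G=\theta_bG$, we get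
$$(z_a^2-z_b^2)K_{ab}=z_b(z_a\theta_a-z_b\theta_b)J.\tag{8}$$

**Lemma 9.** Put $D_aJ:=\frac12(\theta_a^2+\theta_a)J-NJ+\sum_{b\ne a}K_{ab}\in V_n[z_1,\dots,z_r]$ and
$$H_i=\sum_{2i<k\le m,\ k\text{ odd}}kt_k\int E\,p_{k-2i}\,G\qquad\Big(1\le i\le\tfrac{m-1}2\Big).$$
Then for each $a=1,\dots,r$,
$$D_aJ+\sum_{k\le m,\ k\text{ odd}}z_a^{-k}\theta_a(kt_kJ)-\sum_{i=1}^{(m-1)/2}z_a^{-2i}H_i=0.\tag{9}$$

*Proof.* **Step 1: integrate by parts.** Apply Lemma 6 to $y=EG$, coefficientwise in $t$ and $z$. By (5), $\delta_sE=\sum_kkt_kp_{k+2s}E$, the sum over odd $k\le m$. So for all $s\ge0$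
$$\int E\Big[\sum_kkt_kp_{k+2s}+\tfrac12c_s-N[s=0]\Big]G+\int E\,\delta_sG=0.$$

**Step 2: sum over $s$.** Multiply by $z^{2s}$ and add. The sum is finite, since $p_{k+2s}$, $c_s$ and $\delta_s$ vanish on $R^n$ once $2s>N$. We have
$$\sum_sz^{2s}p_{k+2s}=z^{-k}\Big(B(z)-\sum_{j<k,\ j\text{ odd}}p_jz^j\Big),\qquad\sum_sz^{2s}c_s=B(z)^2.$$
With $\delta(z)=\sum_sz^{2s}\delta_s$ this gives
$$\int E\Big[\sum_kkt_kz^{-k}B(z)+\tfrac12B(z)^2-N\Big]G+\int E\,\delta(z)G=\sum_kkt_k\sum_{j<k,\ j\text{ odd}}z^{j-k}\int Ep_jG .$$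
Writing $k-j=2i$, the right side is $\sum_iz^{-2i}H_i$.

**Step 3: compute $\delta(z)G$.** By (5), $\delta_s\log e(w)=\sum_k(-1)^{k-1}p_{k+2s}w^k$, which in $R^n$ is $\sum_{k\text{ odd}}p_{k+2s}w^k$. Multiplying by $z^{2s}$, summing, and putting $j=k+2s$ gives $\delta(z)e(w)=Q(z,w)e(w)$. Hence $\delta(z)G=\sum_{b=1}^rQ(z,z_b)G$.

**Step 4: set $z=z_a$.** The terms $b\ne a$ give $K_{ab}$. The term $b=a$ together with $\frac12B(z_a)^2$ gives, by (7), $\frac12(B^2+\theta B+B)(z_a)G=\frac12(\theta_a^2+\theta_a)G$, since $\theta_a^2G=\theta_a(B(z_a)G)=(\theta B+B^2)(z_a)G$. Finally $kt_kz_a^{-k}\int E\,B(z_a)G=z_a^{-k}\theta_a(kt_kJ)$. $\square$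

*Check.* For $n=m=r=1$ we have $R^1=\mathbb Q[x]/(x^2)$, $\int x=1$, $N=1$, and $J=\int(1+t_1x)(1+xz)=t_1+z$. Then $D_1J=\frac12(\theta^2+\theta)J-J=z-t_1-z=-t_1$ and $z^{-1}\theta(t_1J)=t_1$. The sum is $0$.

## 7. Eliminating the variables $t$

We would like to use (9) to express long products of $e_i$ through shorter ones modulo a subspace of $V_n$. A single equation (9) does not allow this, because it contains $t_kJ$ and the $H_i$, and multiplication by $t_k$ does not preserve $V_n$. Already for $n=m=1$ we have $V_1=\langle1,t_1\rangle$ and $t_1\cdot t_1\notin V_1$. So (9) cannot be reduced modulo a subspace of $V_n$.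

But the unwanted functions are the *same for every $a$*: the $\frac{m+1}2$ functions $kt_kJ$ and the $\frac{m-1}2$ functions $H_i$. That is $m$ unknowns, so $m+1$ of the equations (9) should suffice to eliminate them. This is where the bound $\ell(\lambda)\le m$ comes from.

*Example, $m=1$, $r=2$.* The equations are $D_aJ+z_a^{-1}\theta_a(t_1J)=0$ for $a=1,2$. The operators $z_1^{-1}\theta_1$ and $z_2^{-1}\theta_2$ commute. Apply the second to the equation $a=1$, the first to the equation $a=2$, and subtract: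
$$z_2^{-1}\theta_2(D_1J)=z_1^{-1}\theta_1(D_2J),$$
with no $t_1$ multiplying anything.

In general let $r\ge m+1$ and $S=\{r-m,\dots,r\}$, so $|S|=m+1$. For $b\in S$ and $1\le c\le m$ put
$$X_{b,c}=z_b^{-c}\theta_b\ \ (c\text{ odd}),\qquad X_{b,c}=z_b^{-c}\ \ (c\text{ even}),\qquad M_a=\det(X_{b,c})_{b\in S\setminus\{a\},\,1\le c\le m}.$$
Operators in different rows $b\ne b'$ involve different variables and commute. Each term of the determinant has one factor from each row, so $M_a$ is well defined.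

**Lemma 10.** $\displaystyle\sum_{a\in S}(-1)^aM_aX_{a,c}=0$ for $1\le c\le m$, and hence
$$\sum_{a\in S}(-1)^aM_a(D_aJ)=0\quad\text{in }V_n[z_1^{\pm1},\dots,z_r^{\pm1}].\tag{10}$$

*Proof.* Up to sign, the first sum is the expansion along the last column of the $(m+1)\times(m+1)$ determinant with rows $b\in S$ and columns $X_{b,1},\dots,X_{b,m},X_{b,c}$. Two columns are equal. Pair the terms by exchanging the two rows $b,b'$ assigned to these two columns: the products agree because $X_{b,c}X_{b',c}=X_{b',c}X_{b,c}$ and rows commute, and the signs are opposite. So the sum is $0$.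

Now apply $(-1)^aM_a$ to (9) and sum over $a\in S$. The middle terms give $\sum_k\big(\sum_a(-1)^aM_aX_{a,k}\big)(kt_kJ)=0$, and the last ones give $\sum_i\big(\sum_a(-1)^aM_aX_{a,2i}\big)H_i=0$, since $kt_kJ$ and $H_i$ do not depend on $a$. What remains is (10). Its terms lie in $V_n[z^{\pm1}]$, because $D_aJ\in V_n[z]$ and $M_a$ acts only on $z$. $\square$

## 8. Products of more than $m$ factors give nothing new

**Proof of Proposition 8.** For $s\ge0$ let
$$\mathcal U_s=V_{n-1}+\operatorname{span}\{f_y:y\text{ a product of at most }s\text{ elements of }\{e_1,\dots,e_{n-1}\}\}.$$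
Since $R^n$ is spanned by monomials in $e_1,\dots,e_n$, and multiples of $e_n$ give elements of $V_{n-1}$ by Lemma 7(b), $V_n=\bigcup_s\mathcal U_s$.

**Claim.** $\mathcal U_r=\mathcal U_{r-1}$ for all $r\ge m+1$.

**Step 1: reduce modulo $\mathcal U_{r-1}$.** Let $W=V_n/\mathcal U_{r-1}$, and denote by bars the images in $W[z^{\pm1}]$ of elements of $V_n[z^{\pm1}]$. If $\alpha_a=n$ for some $a$, the coefficient of $z^\alpha$ in $J$ lies in $V_{n-1}$. If no $\alpha_a$ is $n$ and some $\alpha_a=0$, it comes from a product of at most $r-1$ of $e_1,\dots,e_{n-1}$. So all exponents of $\bar J$ lie in $[1,n-1]^r$. We must show $\bar J=0$, so suppose $\bar J\neq0$. Reduction commutes with $\theta_a$, multiplication by powers of the $z_a$, and $M_a$, so (8) and (10) hold with bars: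
$$(z_a^2-z_b^2)\bar K_{ab}=z_b(z_a\theta_a-z_b\theta_b)\bar J,\qquad\sum_{a\in S}(-1)^aM_a(\overline{D_aJ})=0.\tag{11}$$

**Step 2: find the leading term of $\overline{D_aJ}$.** Order $\mathbb Z^r$ by: $\alpha>\beta$ if $\alpha_i>\beta_i$ at the largest index $i$ where they differ. This is a total order compatible with addition, so leading exponents add when an element of $W[z]$ is multiplied by a scalar polynomial. Let $wz^\lambda$ with $0\ne w\in W$ be the leading term of $\bar J$. Suppose $\bar K_{ab}\ne0$ has leading exponent $\mu$.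

* If $b<a$, then $z_a^2-z_b^2$ has leading exponent $2\varepsilon_a$, and the exponents on the right of (11) are at most $\lambda+\varepsilon_a+\varepsilon_b$. So $\mu\le\lambda+\varepsilon_b-\varepsilon_a<\lambda$.
* If $b>a$, then $z_a^2-z_b^2$ has leading exponent $2\varepsilon_b$, and the exponents on the right are at most $\lambda+2\varepsilon_b$. So $\mu\le\lambda$.

Hence all exponents of $\overline{D_aJ}$ are $\le\lambda$, for every $a$. For $a=r$ all $b\ne r$ satisfy $b<r$, so the $\bar K_{rb}$ have only exponents $<\lambda$, and the coefficient of $z^\lambda$ in $\overline{D_rJ}$ is exactly $\big(\frac12\lambda_r(\lambda_r+1)-N\big)w$.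

**Step 3: find one coefficient of (11) that has a single source.** On a monomial,
$$M_az^\nu=\sum_{\sigma}\pm\Big(\prod_{b:\ \sigma(b)\text{ odd}}\nu_b\Big)z^\nu\prod_{b\in S\setminus\{a\}}z_b^{-\sigma(b)},$$
over bijections $\sigma:S\setminus\{a\}\to\{1,\dots,m\}$. Extend $\sigma$ by $c(a)=0$ to a bijection $c:S\to\{0,\dots,m\}$. Then every monomial in the sum (11) has the form $z^\nu\prod_{b\in S}z_b^{-c(b)}$ with $\nu\le\lambda$, where $c(a)=0$ for the index $a$ of the term. Among the monomials $\prod_bz_b^{-c(b)}$ the unique largest is given by $c^*(b)=r-b$: our order compares the exponent of $z_r$ first, so the best choice is $c(r)=0$, then $c(r-1)=1$, and so on. Therefore the monomial $z^\lambda\prod_{b\in S}z_b^{-(r-b)}$ arises only from $\nu=\lambda$ and $c=c^*$, which forces $a=r$. Its coefficient in (11) is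
$$\pm\Big(\prod_{b\in S,\ r-b\text{ odd}}\lambda_b\Big)\Big(\tfrac12\lambda_r(\lambda_r+1)-\tfrac12n(n+1)\Big)w .$$

**Step 4: contradiction.** Since $1\le\lambda_b\le n-1$ for all $b$, the product is nonzero and the second factor is negative. So the coefficient is nonzero, against (11). Hence $\bar J=0$, that is, $f_{e_{\alpha_1}\cdots e_{\alpha_r}}\in\mathcal U_{r-1}$ for all $\alpha$, which proves the claim.

**Step 5: pass to strict $\lambda$.** By the claim, $V_n=\mathcal U_m$. Take a product of at most $m$ of $e_1,\dots,e_{n-1}$. As long as some $e_i$ is repeated, replace $e_i^2$ by $-2\sum_{k\ge1}(-1)^ke_{i+k}e_{i-k}$, dropping multiples of $e_n$ (their $f$ lies in $V_{n-1}$). The number of factors does not increase. The sum of squares of the indices strictly increases, since $(i+k)^2+(i-k)^2=2i^2+2k^2$. There are finitely many monomials of a given degree, so the process stops. The outcome is a combination of $e_\lambda$ with $\lambda$ strict, $\lambda_1\le n-1$, $\ell(\lambda)\le m$.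 $\square$

Both ends of the range $[1,n-1]$ were used: $\lambda_b\ge1$ because products with fewer factors are already in $\mathcal U_{r-1}$, and $\lambda_r\neq n$ because multiples of $e_n$ are in $V_{n-1}$.

## 9. Counting the spanning set

**Lemma 11.** For $n\ge1$ and $d\ge0$,
$$\dim R^{n,m}_d-\dim R_d^{n-1,m}\le\#\{\lambda\text{ strict}:\lambda_1\le n-1,\ \ell(\lambda)\le m,\ |\lambda|=N_n-d\}=[q^d]\,\beta_n(q).\tag{12}$$

*Proof.* By Lemma 7(a) the left side is $\dim(V_n)_d-\dim(V_{n-1})_d$, and $f_{e_\lambda}$ has degree $N_n-|\lambda|$. So the inequality is Proposition 8 in degree $d$.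

For the count, let $Z$ be the one of $\lambda$, $\lambda\cup\{0\}$ that has odd size. This is a bijection from subsets of $\{1,\dots,n-1\}$ to subsets of $\{0,\dots,n-1\}$ of odd size. Since $m$ is odd, $\ell(\lambda)\le m$ if and only if $|Z|\le m$: an even $\ell(\lambda)\le m$ is at most $m-1$. Let $Y=\{0,\dots,n-1\}\setminus Z$ and $m'=|Z|$. Then $|Y|=n-m'$, and the sum of the elements of $Y$ is $\binom n2-|\lambda|=\binom n2-N_n+d=d-n$. By the standard formula $\sum_{Y\subseteq\{0,\dots,n-1\},|Y|=j}q^{\sum Y}=q^{\binom j2}\begin{bmatrix}n\\j\end{bmatrix}_q$, the number of such $\lambda$ is the coefficient of $q^d$ in $\sum_{m'\le m\text{ odd}}q^{n+\binom{n-m'}2}\begin{bmatrix}n\\n-m'\end{bmatrix}_q=\beta_n(q)$. $\square$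

For $n=3$, $m=1$ the partitions are $\varnothing,(1),(2)$, giving degrees $6,5,4$: exactly the powers $e_1^6,e_1^5,e_1^4$ found in Section 3.

## 10. No relations for large $n$, and equality everywhere

*Purpose: the increments are bounded by $\beta_k$; if their total is as large as $\sum_k\beta_k$ allows, each bound is an equality.* We need the total of the bounds and the total of the dimensions.

**Lemma 12.** For $m$ odd, $\displaystyle g_m(q):=\sum_{j\ge0}q^{\binom{j+1}2}\begin{bmatrix}m+j\\j\end{bmatrix}_q=\prod_{k\le m,\ k\text{ odd}}\frac1{1-q^k}.$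

*Proof.* Write $(x)_l=\prod_{i=0}^{l-1}(1-xq^i)$. Then $\begin{bmatrix}m+j\\j\end{bmatrix}_q=(q^{j+1})_m/(q)_m$, so $g_m=a_m/(q)_m$ with $a_m=\sum_{j\ge0}q^{\binom{j+1}2}(q^{j+1})_m$. For $m=1$ the sum telescopes: $a_1=\sum_j\big(q^{\binom{j+1}2}-q^{\binom{j+2}2}\big)=1$.

For the step from $m$ to $m+2$ let $T_j=q^{\binom{j+1}2}(q^j)_{m+1}$. Since $(q^j)_{m+1}=(1-q^j)(q^{j+1})_m$ and $(q^{j+1})_{m+1}=(q^{j+1})_m(1-q^{j+m+1})$,
$$T_j-T_{j+1}=q^{\binom{j+1}2}(q^{j+1})_m\big[(1-q^j)-q^{j+1}(1-q^{j+m+1})\big].$$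
On the other hand $(q^{j+1})_{m+2}=(q^{j+1})_m(1-q^{j+m+1})(1-q^{j+m+2})$, and
$$(1-q^{j+m+1})(1-q^{j+m+2})-(1-q^{m+1})=q^{m+1}\big(1-q^j-q^{j+1}+q^{2j+m+2}\big),$$
whose last factor is the bracket above. Hence
$$a_{m+2}-(1-q^{m+1})a_m=q^{m+1}\sum_{j\ge0}(T_j-T_{j+1})=q^{m+1}T_0=0,$$
because $(q^0)_{m+1}=0$ and $T_j\to0$ as power series. So $a_m=\prod_{k<m,\ k\text{ even}}(1-q^k)$ for odd $m$. Dividing by $(q)_m=\prod_{k\le m}(1-q^k)$ leaves the odd factors. $\square$

Let $o_m(d)$ be the number of partitions of $d$ into odd parts $\le m$. Exchanging sums and writing $k=m'+j$,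
$$1+\sum_{k\ge1}\beta_k(q)=1+\sum_{m'\le m\text{ odd}}q^{m'}g_{m'}(q)=1+\sum_{m'\le m\text{ odd}}\frac{q^{m'}}{\prod_{k\le m'\text{ odd}}(1-q^k)}=\sum_do_m(d)q^d,\tag{13}$$
where the last step sorts the nonempty partitions by their largest part $m'$.

**Lemma 13.** If $n\ge d$, then $\dim R^{n,m}_d=o_m(d)$.

*Proof.* The monomials of degree $d$ in $p_1,p_3,p_5,\dots$ span $R^n_d$, by (3) and because the $p_k$ generate $\Lambda_n$. Their number is the number of partitions of $d$ into odd parts. By Euler's theorem this is the number of strict partitions of $d$, which for $n\ge d$ is $[q^d]\prod_{i=1}^n(1+q^i)=\dim R^n_d$. So these monomials are linearly independent. Those using only $p_1,p_3,\dots,p_m$ span $R^{n,m}_d$, and there are $o_m(d)$ of them. $\square$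

**Proof of Theorem 4.** Fix $d$ and any $n\ge\max(d,1)$. By Lemma 13, Lemma 11 and (13), and since all $\beta_k$ have nonnegative coefficients,
$$o_m(d)=\dim R^{n,m}_d=[d=0]+\sum_{k=1}^n\big(\dim R^{k,m}_d-\dim R^{k-1,m}_d\big)\le[d=0]+\sum_{k=1}^n[q^d]\beta_k\le o_m(d).$$
So equality holds throughout, and (12) is an equality for every $k\le n$ in degree $d$. As $n$ may be arbitrarily large and $d$ is arbitrary, Theorem 4 holds for all $n\ge 1$. By Section 3, Theorem 3 is proved. $\square$

## 11. A closed form, a dual basis, and the first relation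

Equality in Theorem 4 makes the spanning sets of Section 8 into bases. Write $[n]=\{1,\dots,n\}$.

**Theorem 14.** Let $m\ge1$ be odd and $n\ge0$.

(i) $\operatorname{Hilb}(R^{n,m},q)=\sum_\mu q^{|\mu|}$, summed over strict $\mu$ with $\mu_1\le n$ and $\mu_1-\ell(\mu)\le m$, including $\mu=\varnothing$.

(ii) For $\mu\subseteq[n]$ let $k(\mu)=\max([n]\setminus\mu)$, with $k([n])=0$, and let $\mathcal B_{n,m}=\{\mu\subseteq[n]:\#\{i\in\mu:i<k(\mu)\}\le m\}$. Then $(F,y)\mapsto\int Fy$ is a perfect pairing between $R^{n,m}$ and $\operatorname{span}\{e_\mu:\mu\in\mathcal B_{n,m}\}$, the $e_\mu$ with $\mu\in\mathcal B_{n,m}$ are linearly independent, and $R^n=(R^{n,m})^\perp\oplus\operatorname{span}\{e_\mu:\mu\in\mathcal B_{n,m}\}$.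

(iii) If $m\le n$, the kernel of $\mathbb Q[y_1,y_3,\dots,y_m]\to R^n$, $y_k\mapsto p_k$ ($\deg y_k=k$), vanishes in all degrees $<m+\binom{n-m+2}2$ and is exactly one-dimensional in degree $m+\binom{n-m+2}2$.

For even $m$ with $2\le m\le n$ we have $R_{LG}^{n,m}=R^{n,m-1}$, so the theorem applies with $m-1$. For $m=1$, part (iii) says that the first relation is in degree $N_n+1$, in agreement with Proposition 2. For $n=m=3$ it predicts one relation in degree $4$. In $R^3$ we have $p_1^4=8e_1e_3$ and $p_1p_3=3e_1e_3-e_1^2e_2=3e_1e_3-2e_2^2=-e_1e_3$, so the relation is $p_1^4+8p_1p_3=0$.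

*Proof.* (i) By Lemma 11, $[q^d]\beta_k$ counts $\lambda\subseteq[k-1]$ with $\ell(\lambda)\le m$ and $|\lambda|=N_k-d$. Passing to $\mu=[k]\setminus\lambda$, it counts strict $\mu$ with $|\mu|=d$, $\mu_1=k$ and $\ell(\mu)=k-\ell(\lambda)\ge k-m$. Sum over $1\le k\le n$ using Theorem 4, and add $1$ for $\mu=\varnothing$.

(ii) Iterate Proposition 8 from $V_n$ down to $V_0=\mathbb Q$. By Lemma 7(b), $f^{(k-1)}_{\bar y}$ is a nonzero multiple of $f^{(k)}_{e_ky}$. So $V_n$ is spanned by the $f^{(n)}_{e_ne_{n-1}\cdots e_{k+1}e_\lambda}$ with $1\le k\le n$, $\lambda\subseteq[k-1]$, $\ell(\lambda)\le m$, together with $f^{(n)}_{e_n\cdots e_1}$. The sets $\{n,\dots,k+1\}\cup\lambda$ are exactly the $\mu\in\mathcal B_{n,m}$ with $k(\mu)=k$, and $[n]$ is the one with $k(\mu)=0$. So these are the $f_{e_\mu}$ with $\mu\in\mathcal B_{n,m}$. Their number is $1+\sum_{k=1}^n\beta_k(1)$ by Lemma 11, which is $\dim R^{n,m}=\dim V_n$ by Theorem 4 and Lemma 7(a). Hence they form a basis of $V_n$. By Lemmas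 5 and 7(a), $y\mapsto f_y$ induces $V_n\cong R^n/(R^{n,m})^\perp\cong(R^{n,m})^*$. So the $e_\mu$ with $\mu\in\mathcal B_{n,m}$ are a basis of $R^n$ modulo $(R^{n,m})^\perp$ and pair perfectly with $R^{n,m}$, which is the assertion.

(iii) By (13), $\mathbb Q[y_1,y_3,\dots,y_m]$ has Hilbert series $1+\sum_{k\ge1}\beta_k$. The image is $R^{n,m}$, with Hilbert series $1+\sum_{k\le n}\beta_k$. So the kernel has Hilbert series
$$\sum_{k>n}\beta_k=\sum_{m'\le m\text{ odd}}\ \sum_{j\ge n-m'+1}q^{m'+\binom{j+1}2}\begin{bmatrix}m'+j\\j\end{bmatrix}_q .$$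
Since $m'\le m\le n$, here $j\ge1$, and $\binom{j+1}2$ increases strictly with $j$. So the part belonging to $m'$ starts in degree $D(m')=m'+\binom{n-m'+2}2$ with coefficient $1$. With $s=n-m'+2\ge2$,
$$D(m'-2)-D(m')=\binom{s+2}2-\binom s2-2=(2s+1)-2>0,$$
so the minimum over $m'$ is attained only at $m'=m$. $\square$

All these statements hold over any field $K$ of characteristic $0$: the ring (1) over $K$ is $K\otimes R^n$, the subalgebra generated by given monomials is spanned by the same products and so equals $K\otimes R^{n,m}$, and dimensions, perfect pairings, direct sums and kernels are preserved by $K\otimes_{\mathbb Q}-$.
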